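# Homeomorphism groups of locally convex spaces and two dense pieces of an uncountable product

## 1. The open and the closed interval

For a topological space $X$ let $H(X)$ be the group of all homeomorphisms $X\to X$ under composition. We start with two spaces for which this group can be handled by hand, $(0,1)$ and $[0,1]$.

A homeomorphism $g$ of $(0,1)$ is a strictly monotone bijection. If it is increasing, then $g(t)\to0$ as $t\to0$ and $g(t)\to1$ as $t\to1$; if it is decreasing, the two limits are exchanged. So $g$ extends to a monotone continuous bijection $\bar g$ of $[0,1]$ that preserves the set $\{0,1\}$. The same applies to $g^{-1}$, so $\bar g$ is a homeomorphism. Conversely, every homeomorphism of $[0,1]$ is monotone, preserves $\{0,1\}$, and therefore restricts to a homeomorphism of $(0,1)$. Since $(0,1)$ is dense in $[0,1]$, the extension is unique. Hence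
$$\varphi:H((0,1))\to H([0,1]),\qquad \varphi(g)=\bar g,$$
is a group isomorphism, although $[0,1]$ is compact and $(0,1)$ is not.

If $\tau:X\to Y$ is a homeomorphism, then $g\mapsto\tau g\tau^{-1}$ is an isomorphism $H(X)\to H(Y)$; we say it is *induced* by $\tau$. Our $\varphi$ is not induced by a homeomorphism, because there is none. It is not even of the form $g\mapsto \tau g\tau^{-1}$ with $\tau$ a mere bijection: such a $\tau$ would carry orbits onto orbits, but $H((0,1))$ is transitive on $(0,1)$ (use piecewise linear maps), while $\{0,1\}$ is an orbit of $H([0,1])$.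

Two features deserve attention. The isomorphism arises because *homeomorphisms extend to a larger space*, so that both groups are realized as the stabilizer of a subset in the homeomorphism group of that space. And the example is rather cheap, because the points of $[0,1]$ do not all look alike. What if every point has a neighborhood that looks like a piece of a vector space?

## 2. Open sets in locally convex spaces

A **locally convex space** is a vector space $E$ whose topology is given by a family of seminorms: the sets $\{z:p(z-x)<1\}$, with $p$ a continuous seminorm, form a neighborhood base at $x$. Two facts are used throughout. Such a space is regular, because $\{z:p(z-x)\le\frac12\}$ is a closed neighborhood of $x$ inside $\{z:p(z-x)<1\}$. And linear subspaces and products of (Hausdorff) locally convex spaces are (Hausdorff) locally convex. For example, if $M$ is a normed space and $I$ is a set, then $M^I$ with the product topology is locally convex, with the seminorms $x\mapsto c\max_{\alpha\in F}|x_\alpha|$, $F\subseteq I$ finite and $c>0$. Scalars are real in these notes; the complex case is treated in a remark in Section 5.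

The statement under examination is the following.

**Statement (P).** For all nonzero Hausdorff locally convex spaces $E,F$, all nonempty open sets $X\subseteq E$, $Y\subseteq F$, and every group isomorphism $\varphi:H(X)\to H(Y)$, there is a homeomorphism $\tau:X\to Y$ such that $\varphi(g)=\tau\circ g\circ\tau^{-1}$ for every $g\in H(X)$.

A known result, which we may quote, says that the conclusion holds whenever $E$ and $F$ are *normed* spaces.

Here is a case to try by hand: $X=\mathbb R$ and $Y=\mathbb R^n$ with $n\ge2$. Are the groups isomorphic? If $g\in H(\mathbb R)$ is increasing and $g(x)>x$, then $g^m(x)>x$ for all $m\ge1$, and similarly with $<$. So an increasing homeomorphism of finite order is the identity. If $g$ is decreasing of finite order, then $g^2$ is increasing of finite order, so $g^2=\mathrm{id}$. Thus $H(\mathbb R)$ has no element of order $3$. But $H(\mathbb R^n)$ has one: rotate the first two coordinates by $2\pi/3$. So the groups are not isomorphic, as (P) predicts.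

Nevertheless (P) is false, in ZFC, already with $X=E$ and $Y=F$.

**Theorem A.** There are nonzero Hausdorff locally convex spaces $E,F$ and an isomorphism $\varphi:H(E)\to H(F)$ not induced by any homeomorphism $E\to F$.

**Theorem B.** In Theorem A one can choose $E,F$ so that moreover $E$ and $F$ are not homeomorphic.

A third result, Theorem C in the next section, describes all failures for connected $X$ and $Y$. Only Theorem C uses a deep citation; Theorems A and B do not depend on it logically, but it tells us what to build.

The basic tool for producing homeomorphisms is a bump that pushes a point in a given direction.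

**Lemma 1 (bumps).** Let $p$ be a continuous seminorm on a locally convex space $E$, let $x,v\in E$ and $p(v)<1$. Then
$$\beta(z)=z+\max(0,1-p(z-x))\,v$$
is a homeomorphism of $E$, is the identity off $D=\{z:p(z-x)<1\}$, maps $D$ onto $D$, and $\beta(x)=x+v$.

**Proof.** Clearly $\beta$ is continuous, is the identity off $D$, and $\beta(x)=x+v$. To invert it, fix $w\in E$. We have $\beta(z)=w$ if and only if $z=w-tv$, where $t=\max(0,1-p(z-x))$, that is, where $t$ is a fixed point of
$$t\mapsto\max(0,1-p(w-tv-x)).$$
This map $\mathbb R\to\mathbb R$ has Lipschitz constant at most $p(v)<1$, so it has a unique fixed point $t(w)$. Hence $\beta$ is bijective with $\beta^{-1}(w)=w-t(w)v$. Comparing the fixed point equations for $w$ and $w'$ gives $|t(w)-t(w')|\le p(w-w')+p(v)|t(w)-t(w')|$, so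
$$|t(w)-t(w')|\le(1-p(v))^{-1}p(w-w').$$
Thus $t$ and $\beta^{-1}$ are continuous. Since $\beta$ is a bijection of $E$ that is the identity off $D$, it maps $D$ onto $D$. $\square$

For $g\in H(X)$ write $\mathrm{mov}(g)=\{x\in X:gx\ne x\}$, an open set when $X$ is Hausdorff.

**Lemma 2.** Let $X$ be a nonempty open subset of a nonzero Hausdorff locally convex space $E$, and let $U\subseteq X$ be open with $x\in U$.

* (F1) There is $g\in H(X)$ with $gx\ne x$ and $g=\mathrm{id}$ off $U$. Thus the sets $\mathrm{mov}(g)$ form a base of $X$.
* (F2) The set $\{gx:g\in H(X),\ g=\mathrm{id}\text{ off }U\}$ contains a neighborhood of $x$. Thus the orbits of $H(X)$ are open, and if $X$ is connected, $H(X)$ is transitive.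

**Proof.** Choose a continuous seminorm $p$ with $D=\{z:p(z-x)<1\}\subseteq U$. For every $v$ with $p(v)<1$ the map $\beta$ of Lemma 1 maps $D$ onto $D\subseteq X$ and is the identity elsewhere, so it restricts to some $g\in H(X)$ with $gx=x+v$ and $g=\mathrm{id}$ off $U$. For (F1), scale a nonzero vector to get $v\ne0$ with $p(v)<1$; then $x\in\mathrm{mov}(g)\subseteq U$. For (F2), the points $x+v$ with $p(v)<1$ fill $D$. So an orbit contains a neighborhood of each of its points. Orbits partition $X$ into open sets, so a connected $X$ is one orbit. $\square$

## 3. Recovering points from regular open sets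

The natural approach to (P) is to rebuild the space from the group in two stages: first recover certain open sets, then recover the points as places where those sets accumulate. We carry this out and see where it can get stuck.

An open set $U$ is **regular open** if $U=\mathrm{int}\,\mathrm{cl}\,U$. In $\mathbb R$ the set $(0,1)\cup(1,2)$ is not regular open, since $\mathrm{int}\,\mathrm{cl}$ of it is $(0,2)$. The regular open sets of $X$ form a complete Boolean algebra $Ro(X)$: the meet of $U$ and $U'$ is $U\cap U'$, joins are $\mathrm{int}\,\mathrm{cl}$ of unions, and the complement of $U$ is $X\setminus\mathrm{cl}\,U$. In a regular space the regular open sets form a base: if $x\in U$ with $U$ open, take an open $O\ni x$ with $\mathrm{cl}\,O\subseteq U$; then $\mathrm{int}\,\mathrm{cl}\,O$ is regular open and lies between $\{x\}$ and $U$.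

A group $G$ of automorphisms of a Boolean algebra $B$ is **locally moving** if for each $b\ne0$ some $g\ne\mathrm{id}$ in $G$ fixes every element disjoint from $b$. For instance, $H(\mathbb R)$ acting on $Ro(\mathbb R)$ is locally moving, by bumps supported in a small interval.

**Cited theorem (M. Rubin, *Locally moving groups and reconstruction problems*, in: Ordered Groups and Infinite Permutation Groups, Kluwer 1996, 121–157).** Let $B,B'$ be complete atomless Boolean algebras and let $G\le\mathrm{Aut}(B)$, $G'\le\mathrm{Aut}(B')$ be locally moving. Then for every isomorphism $\varphi:G\to G'$ there is a unique isomorphism $\eta:B\to B'$ with $\varphi(g)=\eta g\eta^{-1}$ for all $g\in G$.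

So the first stage always succeeds. The second stage need not. Consider $Ro(\mathbb R)$ and $Ro(\mathbb Q)$ and the map $U\mapsto U\cap\mathbb Q$.

* It takes values in $Ro(\mathbb Q)$: if an interval $I\ni q$ has $I\cap\mathbb Q\subseteq\mathrm{cl}\,U$, then $I\subseteq\mathrm{cl}\,U$, so $q\in\mathrm{int}\,\mathrm{cl}\,U=U$.
* It is injective, and its inverse preserves inclusion, because $U=\mathrm{int}\,\mathrm{cl}(U\cap\mathbb Q)$.
* It is onto. Let $G=O\cap\mathbb Q$ be regular open in $\mathbb Q$, with $O$ open in $\mathbb R$, and put $U=\mathrm{int}\,\mathrm{cl}\,G$. Then $O\subseteq\mathrm{cl}\,G$, so $G\subseteq U\cap\mathbb Q$. If $q\in U\cap\mathbb Q$, then $q$ has a neighborhood in $\mathbb Q$ contained in $\mathrm{cl}_{\mathbb Q}G$, so $q\in G$.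

So the two algebras are isomorphic, but the images of the neighborhoods of $\sqrt2$ accumulate at no point of $\mathbb Q$. In our problem, too, the image of a neighborhood filter may accumulate nowhere. Theorem C says that this is the only thing that can go wrong.

**Theorem C.** Let $X,Y$ be connected nonempty open subsets of nonzero Hausdorff locally convex spaces, and $\varphi:H(X)\to H(Y)$ an isomorphism. Exactly one of the following holds.

(a) $\varphi(g)=\tau g\tau^{-1}$ for all $g$, for a (unique) homeomorphism $\tau:X\to Y$.

(b) There is a Hausdorff topology on $X\sqcup Y$ inducing the given topologies on $X$ and $Y$, with both $X$ and $Y$ dense, such that $g\sqcup\varphi(g)$ is a homeomorphism for every $g\in H(X)$.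

**Step 1: transfer regular open sets.** The purpose is to apply the cited theorem. The spaces $X,Y$ are regular, as subspaces of regular spaces, and have no isolated points, since the ambient spaces are nonzero. The algebra $Ro(X)$ is atomless: a nonempty $U\in Ro(X)$ contains two points, hence disjoint nonempty open sets $O,O'$, and $\mathrm{int}\,\mathrm{cl}\,O$ is a nonempty regular open subset of $U$ that misses $O'$. The group $H(X)$ acts on $Ro(X)$. The action is faithful: if $gx\ne x$, continuity gives a regular open $U\ni x$ with $gU\cap U=\emptyset$, so $gU\ne U$. It is locally moving: for $U\ne\emptyset$, (F1) gives $g\ne\mathrm{id}$ that is the identity off $U$, and so fixes every regular open set disjoint from $U$. The same holds for $Y$. So there is an isomorphism $\eta:Ro(X)\to Ro(Y)$ with $\eta(gU)=\varphi(g)\eta(U)$ for all $g$ and $U$.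

**Step 2: transfer the relation "is the identity on".** We claim
$$g|_U=\mathrm{id}\iff\varphi(g)|_{\eta(U)}=\mathrm{id}\qquad(U\in Ro(X)).\tag{1}$$
Indeed $g|_U=\mathrm{id}$ if and only if $g$ fixes every regular open subset of $U$: if $gx\ne x$ for some $x\in U$, there is a regular open $W$ with $x\in W\subseteq U$ and $gW\cap W=\emptyset$, so $gW\neq W$. The latter condition is carried by $\eta$ to the same condition for $\varphi(g)$ and $\eta(U)$.

**Step 3: match points.** Write $x\sim y$, for $x\in X$ and $y\in Y$, if $\eta(U)\cap W\ne\emptyset$ for all $U\in Ro(X)$, $W\in Ro(Y)$ with $x\in U$, $y\in W$. Since $\eta(U)\cap W\ne\emptyset$ if and only if $U\cap\eta^{-1}(W)\ne\emptyset$, the definition is symmetric in the two sides. The relation is equivariant: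
$$x\sim y\ \Longrightarrow\ gx\sim\varphi(g)y .\tag{2}$$
Indeed, for $U\ni gx$ and $W\ni\varphi(g)y$ we have $\eta(g^{-1}U)\cap\varphi(g)^{-1}W=\varphi(g)^{-1}(\eta(U)\cap W)$, and the left side is nonempty because $x\in g^{-1}U$ and $y\in\varphi(g)^{-1}W$.

**Step 4: each point has at most one partner.** We show that $x\sim y$ and $x\sim y'$ imply $y=y'$; by symmetry, $x\sim y$ and $x'\sim y$ then imply $x=x'$. Let $S=\{z\in Y:x\sim z\}$. It is closed in $Y$: if $z\notin S$, there are $U\ni x$ and $W\ni z$ with $\eta(U)\cap W=\emptyset$, and then no point of $W$ is in $S$. We need one observation: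
$$\text{if }z'\in W\cap S,\ W\in Ro(Y),\ h\in H(Y),\ h|_W=\mathrm{id},\ \text{then }\varphi^{-1}(h)x=x.\tag{3}$$
By (1), $\varphi^{-1}(h)$ is the identity on $\eta^{-1}(W)$. Every regular open $U\ni x$ meets $\eta^{-1}(W)$ because $x\sim z'$, so $x\in\mathrm{cl}\,\eta^{-1}(W)$. The fixed point set of $\varphi^{-1}(h)$ is closed, so (3) follows.

Suppose $S$ has at least two points. Let $z\in S$ and pick $z'\in S\setminus\{z\}$. Choose disjoint sets $O\ni z$ open and $W\ni z'$ regular open. By (F2) every point near $z$ has the form $h(z)$ with $h\in H(Y)$ the identity off $O$, hence on $W$. By (3), $\varphi^{-1}(h)x=x$, and by (2), $x=\varphi^{-1}(h)x\sim h(z)$. So $S$ is open as well as closed, and $S=Y$ by connectedness. Now every nonempty open subset of $Y$ contains a nonempty regular open set, which meets $S$. So (3) says $\varphi^{-1}(h)x=x$ for *every* $h\in H(Y)$ that is the identity on some nonempty open set. But take an open $U\ni x$ with $X\setminus\mathrm{cl}\,U\ne\emptyset$ (separate $x$ from another point), and by (F1) some $g$ with $gx\ne x$ and $g=\mathrm{id}$ off $U$. The set $X\setminus\mathrm{cl}\,U$ is regular open, so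 by (1) $\varphi(g)$ is the identity on the nonempty open set $\eta(X\setminus\mathrm{cl}\,U)$. With $h=\varphi(g)$ we get $gx=x$, a contradiction.

**Step 5: if one pair matches, (a) holds.** Suppose $x\sim y$ for some $x,y$. By Lemma 2 the groups $H(X)$ and $H(Y)$ are transitive, so by (2) every point of $X$ has a partner and every point of $Y$ has one. By Step 4, $\sim$ is the graph of a bijection $\tau:X\to Y$, and (2) says $\tau(gx)=\varphi(g)\tau(x)$. Hence $\tau(\mathrm{mov}(g))=\mathrm{mov}(\varphi(g))$. As $g$ runs through $H(X)$ these sets run through bases of $X$ and of $Y$ by (F1), so $\tau$ is a homeomorphism, and it induces $\varphi$. For uniqueness, which holds whenever $\varphi$ is induced by homeomorphisms $\tau,\tau'$: the map $\rho=\tau'^{-1}\tau$ commutes with every $g\in H(X)$, so $\rho(\mathrm{mov}(g))=\mathrm{mov}(g)$. If $\rho(x)\ne x$, some $\mathrm{mov}(g)$ contains $x$ but not $\rho(x)$, which is impossible. So $\rho=\mathrm{id}$.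

**Step 6: if no pair matches, (b) holds.** This is the point where the reconstruction of points stops; what remains is a common space in which both $X$ and $Y$ live. For $U\in Ro(X)$ put $O_U=U\sqcup\eta(U)$. These sets cover $X\sqcup Y$, since $O_X=X\sqcup Y$, and $O_U\cap O_{U'}=O_{U\cap U'}$; so they form a base of a topology. The traces on $X$ are the sets of $Ro(X)$ and the traces on $Y$ are those of $Ro(Y)$, so by regularity the original topologies are induced. If $O_U\ne\emptyset$, then $U\ne\emptyset$ and $\eta(U)\ne\emptyset$, so $X$ and $Y$ are dense. Two points of $X$ lie in disjoint regular open sets $U,U'$, and then $O_U\cap O_{U'}=O_\emptyset=\emptyset$; two points of $Y$ are separated in the same way. If $x\in X$ and $y\in Y$, then $x\not\sim y$ gives $U\ni x$ and $W\ni y$ with $\eta(U)\cap W=\emptyset$, so $U\cap\eta^{-1}(W)=\emptyset$, and $O_U\ni x$, $O_{\eta^{-1}(W)}\ni y$ are disjoint. So the topology is Hausdorff. Finally $g\sqcup\varphi(g)$ maps $O_U$ onto $gU\sqcup\varphi(g)\eta(U)=O_{gU}$, and likewise for the inverse, so it is a homeomorphism.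

**Step 7: (a) and (b) exclude each other.** Suppose both hold. Let $x\in X$ and $y=\tau(x)$, and let $O\ni x$, $O'\ni y$ be disjoint open sets of $X\sqcup Y$. By (F1) pick $g$ with $gx\ne x$ and $g=\mathrm{id}$ off $O\cap X$. Then $g\sqcup\varphi(g)$ is the identity on $O'\cap X$, which is dense in $O'$, so it is the identity on $O'$, and $\varphi(g)y=y$. But $\varphi(g)y=\tau(gx)\ne\tau(x)=y$, a contradiction. $\square$

As a check, (b) cannot occur when $E$ is finite-dimensional. Let $P=X\sqcup Y$ be as in (b) and let $x\in X$. Since $X$ is locally compact, $x$ has an open neighborhood in $X$, of the form $O\cap X$ with $O$ open in $P$, contained in a compact set $K\subseteq X$. As $P$ is Hausdorff, $K$ is closed in $P$, so $O\subseteq\mathrm{cl}(O\cap X)\subseteq K\subseteq X$. Thus the nonempty open set $O$ misses $Y$, although $Y$ is dense.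

## 4. Saturated subsets of an uncountable product

Theorem C tells us what a counterexample with connected spaces must be: a Hausdorff space split into two dense pieces, each living in a locally convex space, such that homeomorphisms of either piece extend. Conversely, suppose a Hausdorff space $Z$ is the disjoint union of dense sets $X$ and $Y$, and all homeomorphisms of $X$ and of $Y$ extend to homeomorphisms of $Z$. With $\mathrm{Stab}(A)=\{T\in H(Z):T(A)=A\}$ we have $\mathrm{Stab}(X)=\mathrm{Stab}(Y)$, because $Y$ is the complement of $X$, and so $H(X)\cong\mathrm{Stab}(X)=\mathrm{Stab}(Y)\cong H(Y)$. This is the mechanism of Section 1, now with two disjoint dense pieces.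

How do we force homeomorphisms to extend? If $Z$ sits in a product of copies of $M$, it is natural to extend each coordinate, that is, to ask that *every* continuous $f:A\to M$ extend from the dense piece $A$ to $Z$. With $Z$ metrizable and $M\ne0$ a normed space this is impossible: pick $y\in Z\setminus A$ and $e\in M\setminus\{0\}$; the function $f(z)=e/d(z,y)$ is continuous on $A$ and unbounded near $y$, so it does not extend to $y$. We therefore need a nonmetrizable $Z$, and an uncountable product will do.

In this section $M$ is any nonzero separable normed space, $Z=M^{\omega_1}$ has the product topology, and $\pi_J:Z\to M^J$ is the projection for $J\subseteq\omega_1$. A *box* is a set $W=\{x\in Z:x_\alpha\in W_\alpha\text{ for }\alpha\in S\}$ with $S\subseteq\omega_1$ finite, called its support, and $W_\alpha\subseteq M$ open; boxes form a base.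

**Definition.** A set $A\subseteq Z$ is *saturated* if $A\ne\emptyset$ and whenever $x\in A$ and $x'\in Z$ differs from $x$ in at most countably many coordinates, then $x'\in A$.

For example, the set of all $x$ with countably many nonzero coordinates is saturated, and so is $Z$. The set of all $x$ with *finitely* many nonzero coordinates is not. A saturated set $A$ is dense: given a nonempty box, change some $a\in A$ on the finite support to land in it. If $J$ is countable, then $\pi_J(A)=M^J$ for the same reason.

**Lemma 3.** Every family of pairwise disjoint nonempty boxes in $Z$ is countable.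

This says that $Z$ has the countable chain condition, and it is a case of a textbook fact on products of separable spaces (Engelking, *General Topology*, 2.3.18). Here is a short proof.

**Proof.** Let $\{d_i:i\ge1\}$ be an enumeration, possibly with repetitions, of a countable dense subset of $M$, and for $Q\subseteq M$ put $\mu(Q)=\sum_{d_i\in Q}2^{-i}$. This is a probability measure on all subsets of $M$, and it is positive on nonempty open sets. For a box $W$ with support $S$ let $\mu(W)=\prod_{\alpha\in S}\mu(W_\alpha)$, which is positive if $W\ne\emptyset$; enlarging $S$ by coordinates with $W_\alpha=M$ does not change it. Finitely many pairwise disjoint boxes can be given a common finite support $S$, and then their values are the measures of disjoint subsets of $M^S$ for the product of the measures $\mu$; so the values add up to at most $1$. Hence for each $m\ge1$ a disjoint family contains at most $m$ boxes with value at least $1/m$. $\square$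

**Lemma 4.** Let $A\subseteq Z$ be saturated and $f:A\to M$ continuous. There are a countable $J\subseteq\omega_1$ and a continuous $f_J:M^J\to M$ with $f=f_J\circ\pi_J|_A$. Hence $f$ extends continuously to $f_J\circ\pi_J:Z\to M$.

**Step 1: approximate preimages by countable unions of boxes.** Let $\{B_n\}$ be a countable base of $M$. For each $n$ let $\mathcal W_n$ be a maximal family of boxes $W$ such that the sets $W\cap A$ are nonempty, pairwise disjoint, and contained in $f^{-1}(B_n)$. If two of these boxes intersected, their intersection would be a nonempty open set, hence would meet the dense set $A$; so the boxes are pairwise disjoint, and $\mathcal W_n$ is countable by Lemma 3. Put $G_n=\bigcup\mathcal W_n$. Then $G_n\cap A$ is dense in $f^{-1}(B_n)$: otherwise $f^{-1}(B_n)\setminus\mathrm{cl}_A(G_n\cap A)$ is a nonempty open subset of $A$, contains a nonempty set $W\cap A$ with $W$ a box, and $W$ could be added to $\mathcal W_n$. Since $A$ is dense and $G_n$ is open, $\mathrm{cl}_Z(G_n\cap A)=\mathrm{cl}_ZG_n$. Altogether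
$$\mathrm{cl}_A f^{-1}(B_n)=\mathrm{cl}_A(G_n\cap A)=A\cap\mathrm{cl}_ZG_n.\tag{4}$$

**Step 2: $f$ depends on countably many coordinates.** Let $J$ be the union of the supports of all boxes in all $\mathcal W_n$; it is countable. Then $G_n=\pi_J^{-1}(G_n')$ with $G_n'$ open in $M^J$, and $\mathrm{cl}_ZG_n=\pi_J^{-1}(\mathrm{cl}\,G_n')$, because $Z=M^J\times M^{\omega_1\setminus J}$. So by (4), whether a point of $A$ is in $\mathrm{cl}_Af^{-1}(B_n)$ depends only on its image under $\pi_J$. Suppose $x,y\in A$, $\pi_J(x)=\pi_J(y)$ and $f(x)\ne f(y)$. Pick $n$ with $f(x)\in B_n$ and $f(y)\notin\mathrm{cl}\,B_n$. Then $x\in\mathrm{cl}_Af^{-1}(B_n)$. But $y\notin\mathrm{cl}_Af^{-1}(B_n)$, since $f$ maps this set into $\mathrm{cl}\,B_n$. This is a contradiction. So $f=f_J\circ\pi_J|_A$ for a function $f_J$ defined on $\pi_J(A)=M^J$.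

**Step 3: $f_J$ is continuous.** It suffices that $\pi_J|_A:A\to M^J$ is open, because $f_J^{-1}(O)=\pi_J(f^{-1}(O))$ for open $O\subseteq M$, and $f^{-1}(O)$ is a union of sets $W\cap A$ with $W$ a box. We claim $\pi_J(W\cap A)=\pi_J(W)$, which is open in $M^J$. Let $z\in\pi_J(W)$. Take any $a\in A$, change it on $J$ to equal $z$, and change it at the finitely many support coordinates of $W$ outside $J$ so as to satisfy the conditions of $W$ there. At support coordinates inside $J$ the conditions hold because $z\in\pi_J(W)$. Only countably many coordinates were changed, so the result is in $W\cap A$, and it projects to $z$. $\square$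

**Corollary 5.** If $A,A'\subseteq Z$ are saturated and $\sigma:A\to A'$ is a homeomorphism, then $\sigma$ extends uniquely to a homeomorphism $\bar\sigma$ of $Z$. In particular restriction is an isomorphism $\mathrm{Stab}(A)\to H(A)$.

**Proof.** Apply Lemma 4 to each coordinate of $\sigma$ and of $\sigma^{-1}$. This gives continuous maps $R,R':Z\to Z$ extending $\sigma$ and $\sigma^{-1}$. Then $R'R=\mathrm{id}$ on $A$ and $RR'=\mathrm{id}$ on $A'$; both sets are dense and $Z$ is Hausdorff, so both identities hold on $Z$. Put $\bar\sigma=R$; it is unique by density. For $A=A'$, restriction $\mathrm{Stab}(A)\to H(A)$ is a homomorphism, injective by density, and onto because $\bar\sigma(A)=A$. $\square$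

It remains to find a saturated $X$ with saturated complement $Y$ such that both are homeomorphic to nonzero locally convex spaces.

## 5. Bounded, unbounded and infinitesimal along an ultrafilter

An **ultrafilter** on $\omega_1$ is a family $\mathcal U$ of subsets, closed under supersets and finite intersections, not containing $\emptyset$, such that for each $S\subseteq\omega_1$ exactly one of $S$, $\omega_1\setminus S$ is in $\mathcal U$. The sets containing a fixed point form a trivial example. Every family with the finite intersection property is contained in an ultrafilter. Co-countable subsets of $\omega_1$ have this property, so we may fix an ultrafilter $\mathcal U$ on $\omega_1$ containing all co-countable sets. Then no countable set is in $\mathcal U$, and if $S\in\mathcal U$ and $S'$ differs from $S$ by a countable set, then $S'\in\mathcal U$.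

Let $k$ range over the positive integers and put
$$X=\{x\in Z:\exists k\ \{\alpha:|x_\alpha|\le k\}\in\mathcal U\},\qquad Y=Z\setminus X=\{x\in Z:\forall k\ \{\alpha:|x_\alpha|>k\}\in\mathcal U\}.$$
The last equality uses that $\mathcal U$ is an ultrafilter. Membership in $X$ or in $Y$ is not affected by changing countably many coordinates. The set $X$ is a linear subspace: for sums, $\{|x_\alpha+y_\alpha|\le k+l\}\supseteq\{|x_\alpha|\le k\}\cap\{|y_\alpha|\le l\}$, and scalar multiples are clear. But $Y$ is not a linear subspace, as $0\notin Y$. To make it look linear, one would like to invert every coordinate, $x_\alpha\mapsto x_\alpha/|x_\alpha|^2$, and so turn "unbounded" into "infinitesimal", since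
$$Y'=\{z\in Z:\forall k\ \{\alpha:|z_\alpha|<1/k\}\in\mathcal U\}$$
*is* a linear subspace: if $|z_\alpha|,|w_\alpha|<1/(2k)$, then $|z_\alpha+w_\alpha|<1/k$, and if $|z_\alpha|<1/k'$ with $k'\ge k|c|$, then $|cz_\alpha|<1/k$.

The trouble is that inversion is not defined at $0$. What we want in a coordinate is a homeomorphism $\theta$ of $M$ with
$$|x|>k\iff|\theta(x)|<1/k\qquad(x\in M)\tag{5}$$
for as many $k$ as possible. Two obstructions appear.

* If $M=\mathbb R^n$, $n\ge1$, then (5) fails even for a single $k$: it says $\theta$ maps $\{|x|\le k\}$ onto $\{|z|\ge1/k\}$, and the first set is compact while the second is not.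
* For no $M$ can one $\theta$ satisfy (5) for all $k$: the point $\theta^{-1}(0)$ would have norm greater than every $k$.

The first obstruction is removed by taking $M$ incomplete, so that the puncture at $0$ can be pushed away through a missing point. The second is removed by letting $\theta$ depend on the coordinate $\alpha$ and asking for (5) only for $k\le N(\alpha)$, where the integers $N(\alpha)$ tend to infinity along $\mathcal U$.

From now on $M=c_{00}$, the space of finitely supported real sequences with basis $e_1,e_2,\dots$ and the $\ell_2$-norm $|\cdot|$. It is separable, and its completion is $\ell_2$.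

**Lemma 6.** There is a homeomorphism $\kappa:M\setminus\{0\}\to M$ with $\kappa(x)=x$ whenever $|x|\ge1$.

**Step 1: a path that leaves $M$ at time $0$.** Put $q_0=0$, $q_j=\sum_{m=1}^j2^{-m-1}e_m\in M$, and $q=\lim q_j\in\ell_2\setminus M$. Define $c:[0,\infty)\to\ell_2$ by $c(0)=q$, $c(2^{-j})=q_j$ for $j\ge0$, $c$ affine on each $[2^{-j-1},2^{-j}]$, and $c(t)=0$ for $t\ge1$. Since $|q_{j+1}-q_j|=2^{-j-2}=\frac12(2^{-j}-2^{-j-1})$, the path $c$ is $\frac12$-Lipschitz on $(0,\infty)$. It is continuous at $0$, since $c(t)$ lies on the segment from $q_{j+1}$ to $q_j$ when $2^{-j-1}\le t\le2^{-j}$; so it is $\frac12$-Lipschitz on $[0,\infty)$. Also $c(t)\in M$ for $t>0$.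

**Step 2: push points along the path.** Let $\kappa(x)=x+c(|x|)$ for $x\in M\setminus\{0\}$. It is continuous, has values in $M$, and is the identity for $|x|\ge1$. As $x\to0$, the value approaches the missing point $q$.

**Step 3: invert by a fixed point.** For $y\in M$ the map $\Phi_y(t)=|y-c(t)|$ of $[0,\infty)$ into itself is a $\frac12$-contraction; let $t(y)$ be its fixed point. Since $\Phi_y(0)=|y-q|>0$, as $q\notin M$, we have $t(y)>0$. Since $|t(y)-t(y')|\le\frac12|t(y)-t(y')|+|y-y'|$, the function $t$ is continuous. If $\kappa(x)=y$, then $|x|=|y-c(|x|)|=\Phi_y(|x|)$, so $|x|=t(y)$ and $x=y-c(t(y))$. Conversely, $x:=y-c(t(y))$ is in $M$, has norm $\Phi_y(t(y))=t(y)>0$, and $\kappa(x)=x+c(t(y))=y$. So $\kappa$ is bijective with continuous inverse $y\mapsto y-c(t(y))$. $\square$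

**Lemma 7.** For each integer $n\ge1$ there is a homeomorphism $\theta_n$ of $M$ such that for every integer $1\le k\le n$ and every $x\in M$: $|x|>k\iff|\theta_n(x)|<1/k$.

**Proof.** Let $\kappa_n(x)=\frac1n\kappa(nx)$. It is a homeomorphism $M\setminus\{0\}\to M$ and the identity for $|x|\ge1/n$; being bijective, it maps $\{0<|x|<1/n\}$ onto $\{|x|<1/n\}$. Let $\iota(x)=x/|x|^2$ on $M\setminus\{0\}$; this is its own inverse and $|\iota(x)|=1/|x|$. Put
$$\theta_n=\kappa_n\circ\iota\circ\kappa_n^{-1}:\ M\to M\setminus\{0\}\to M\setminus\{0\}\to M,$$
a homeomorphism. Let $1\le k\le n$.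

* If $1/n\le|x|\le n$, then $\kappa_n^{-1}(x)=x$, and $|\iota(x)|=1/|x|\ge1/n$, so $\theta_n(x)=\iota(x)$ has norm $1/|x|$. The equivalence holds.
* If $|x|>n$, then $\kappa_n^{-1}(x)=x$ and $0<|\iota(x)|<1/n$, so $|\theta_n(x)|<1/n\le1/k$. Both sides are true.
* If $|x|<1/n$, then $0<|\kappa_n^{-1}(x)|<1/n$, so its image under $\iota$ has norm greater than $n\ge1/n$ and is not moved by $\kappa_n$. Hence $|\theta_n(x)|>n\ge1/k$, and $|x|<1/n\le k$. Both sides are false. $\square$

**Lemma 8.** There is $N:\omega_1\to\{1,2,\dots\}$ with $\{\alpha:N(\alpha)\ge k\}\in\mathcal U$ for every $k$.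

**Step 1: $\mathcal U$ is not closed under countable intersections (Ulam).** Suppose it were. For each $\beta<\omega_1$ fix an injection $e_\beta:\beta\to\omega$, where $\beta$ is the set of smaller ordinals. For each $\gamma$ the sets $\{\beta>\gamma:e_\beta(\gamma)=n\}$, $n\in\omega$, partition the co-countable set $\{\beta:\beta>\gamma\}\in\mathcal U$. If none were in $\mathcal U$, their complements would be, and the intersection of these complements with $\{\beta:\beta>\gamma\}$ would be an empty set in $\mathcal U$. So there is $n_\gamma$ with $\{\beta>\gamma:e_\beta(\gamma)=n_\gamma\}\in\mathcal U$. As $\omega_1$ is uncountable, $n_\gamma=n_{\gamma'}$ for some $\gamma\ne\gamma'$. The two corresponding sets have a common element $\beta$, and $e_\beta(\gamma)=e_\beta(\gamma')$, contradicting injectivity.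

**Step 2: define $N$.** By Step 1, taking finite intersections, there are $\omega_1=L_1\supseteq L_2\supseteq\cdots$ in $\mathcal U$ with $L=\bigcap_kL_k\notin\mathcal U$. Put $N(\alpha)=\max\{k:\alpha\in L_k\}$ for $\alpha\notin L$, and $N=1$ on $L$. Then $\{N\ge k\}\supseteq L_k\setminus L\in\mathcal U$. $\square$

**Remark (other scalars, other $M$).** Over $\mathbb C$ one takes complex $c_{00}$; the formulas in Lemmas 1, 6 and 7 and all later arguments are unchanged, and $X,Y'$ are complex subspaces. Also, $c_{00}$ may be replaced by any incomplete separable normed space $M$. Section 4 applies to it, $\iota$ has the same two properties, and Lemma 6 needs only points $q_j\in M$ with $q_0=0$ and $|q_{j+1}-q_j|\le2^{-j-2}$ whose limit lies in the completion but not in $M$, since then $c$ is again $\frac12$-Lipschitz. To get them, choose $q$ in the completion, outside $M$, scaled so that $|q|\le\frac18$, and for $j\ge1$ choose $q_j\in M$ with $|q_j-q|\le2^{-j-4}$. Then $|q_1-q_0|\le\frac18+\frac1{32}\le\frac14$, and for $j\ge1$ we have $|q_{j+1}-q_j|\le2^{-j-4}+2^{-j-5}\le2^{-j-2}$.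

## 6. Proof of Theorem A

Let $X,Y,Y'$ be as in Section 5 with $M=c_{00}$, and put $E=X$, $F=Y'$. These are linear subspaces of $Z$, so they are Hausdorff locally convex spaces. They are nonzero, since both contain the points with exactly one nonzero coordinate.

**Step 1: $Y$ is homeomorphic to $Y'$.** The aim is to show that $F$ is the complement of $E$ up to a homeomorphism. Let $\Theta\in H(Z)$ be given by $\Theta(x)_\alpha=\theta_{N(\alpha)}(x_\alpha)$. Fix $k$. For all $\alpha$ in the set $\{N\ge k\}\in\mathcal U$, Lemma 7 gives $|x_\alpha|>k\iff|\Theta(x)_\alpha|<1/k$. So $\{\alpha:|x_\alpha|>k\}\in\mathcal U$ if and only if $\{\alpha:|\Theta(x)_\alpha|<1/k\}\in\mathcal U$. This holds for every $k$, so $x\in Y\iff\Theta(x)\in Y'$, that is, $\Theta(Y)=Y'$.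

**Step 2: $X$ and $Y$ are saturated.** This is what makes homeomorphisms extend. We saw that changing countably many coordinates does not affect membership. The sets are nonempty: $0\in X$, and any $x$ with $|x_\alpha|=N(\alpha)+1$ for all $\alpha$ is in $Y$, because $\{\alpha:|x_\alpha|>k\}=\{N\ge k\}\in\mathcal U$.

**Step 3: the isomorphism.** Since $Y=Z\setminus X$, we have $\mathrm{Stab}(X)=\mathrm{Stab}(Y)$, and Corollary 5 gives isomorphisms $H(X)\cong\mathrm{Stab}(X)=\mathrm{Stab}(Y)\cong H(Y)$. With $\bar g$ the extension of $g$ to $Z$, the map
$$\varphi:H(E)\to H(F),\qquad\varphi(g)=\Theta\circ(\bar g|_Y)\circ\Theta^{-1}|_{Y'}$$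
is a group isomorphism.

**Step 4: $\varphi$ is not induced.** We show that not even a bijection $\tau:X\to Y'$ satisfies $\varphi(g)=\tau g\tau^{-1}$ for all $g$. Suppose one does, and let $\sigma=\Theta^{-1}\tau:X\to Y$. Then for all $g\in H(X)$ and $x\in X$,
$$\bar g\,\sigma(x)=\Theta^{-1}\varphi(g)\,\tau(x)=\Theta^{-1}\tau(gx)=\sigma(gx).\tag{6}$$
Fix $x\in X$ and let $y=\sigma(x)\in Y$. Since $X\cap Y=\emptyset$, some coordinate has $x_\alpha\ne y_\alpha$. Apply Lemma 1 in $M$ at the point $x_\alpha$ with the seminorm $|\cdot|/r$, $r=|x_\alpha-y_\alpha|$, and any $v\ne0$ with $|v|<r$. This gives $u\in H(M)$ with $u(x_\alpha)=x_\alpha+v\ne x_\alpha$ and $u(y_\alpha)=y_\alpha$, because $y_\alpha$ is not in the open ball of radius $r$ about $x_\alpha$. Let $T\in H(Z)$ apply $u$ to the coordinate $\alpha$ and fix all others. Since $T$ and $T^{-1}$ change at most one coordinate and $X$ is saturated, $T\in\mathrm{Stab}(X)$. Put $g=T|_X$, so that $\bar g=T$. By (6), $\sigma(gx)=T(y)=y=\sigma(x)$, although $gx\ne x$. This contradicts the injectivity of $\sigma$. $\square$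

So Statement (P) is false. In the language of Theorem C, the isomorphism $g\mapsto\bar g|_Y$ from $H(X)$ to $H(Y)$ realizes alternative (b) with $X\sqcup Y=Z=M^{\omega_1}$: both pieces are dense in the Hausdorff space $Z$, and $g\sqcup\bar g|_Y=\bar g$ is a homeomorphism. Carrying $Y$ to $F=Y'$ by $\Theta$, we see that $\varphi$ realizes (b) as well.

## 7. Clubs, and why $X$ and $Y$ can be made non-homeomorphic

Theorem A leaves open whether $E$ and $F$ might be homeomorphic by some map unrelated to $\varphi$. By Corollary 5, a homeomorphism $X\to Y$ extends to some $T\in H(Z)$ that exchanges $X$ and $Y$, that is, $T$ turns bounded into unbounded along $\mathcal U$. To refute this, we look for a point $x$ with $|T(x)_\alpha|=|x_\alpha|$ for $\mathcal U$-many $\alpha$.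

Suppose first that $T$ acts coordinatewise, $T(x)_\alpha=t_\alpha(x_\alpha)$ with $t_\alpha\in H(M)$. On the segment from $0$ to $b^1=t_\alpha^{-1}(0)$, the continuous function $b\mapsto|b|-|t_\alpha(b)|$ is $\le0$ at $0$ and $\ge0$ at $b^1$. So it has a zero, which we take as $x_\alpha$. This works for all $\alpha$, so $x\in X\iff T(x)\in X$. For general $T$ the difficulty is that $T(x)_\alpha$ may depend on countably many coordinates of $x$, including ones beyond $\alpha$, so choosing $x_\alpha$ one coordinate at a time does not control it. The remedy is to work in countable blocks that $T$ respects. They begin at the points of a club set, and this dictates the choice of $\mathcal U$.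

A set $C\subseteq\omega_1$ is **club** if it is unbounded in $\omega_1$ and closed, meaning that it contains every limit ordinal $\alpha<\omega_1$ for which $C\cap\alpha$ is unbounded in $\alpha$. The countable limit ordinals form a club; the successor ordinals do not, because $\omega$ is a limit of them. The intersection of two clubs $C,C'$ is club: it is clearly closed, and above any ordinal one can choose $c_1<c_1'<c_2<c_2'<\cdots$ with $c_i\in C$, $c_i'\in C'$, whose supremum lies in both. So clubs have the finite intersection property. Every co-countable set contains a club $[\gamma,\omega_1)$. Hence we may choose $\mathcal U$ to be an ultrafilter containing **all club sets**; it then contains all co-countable sets, and everything in Sections 5 and 6 applies.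

**Proof of Theorem B.** Construct $E=X$ and $F=Y'\cong Y$ from this $\mathcal U$. Theorem A's construction gives the isomorphism $\varphi:H(E)\to H(F)$, not induced by any homeomorphism. We show that $X$ and $Y$ are not homeomorphic. Suppose $\sigma:X\to Y$ is a homeomorphism.

**Step 1: extend to $Z$.** By Corollary 5, $\sigma$ extends to $T\in H(Z)$ with $T(X)=Y$. As $Y=Z\setminus X$,
$$x\in X\iff T(x)\notin X\qquad(x\in Z).\tag{7}$$

**Step 2: find a club of block boundaries.** By Lemma 4 with $A=Z$, applied to the coordinates of $T$ and $T^{-1}$, there is for each $\beta<\omega_1$ a countable $J_\beta\subseteq\omega_1$ such that $T(x)_\beta$ and $T^{-1}(x)_\beta$ depend only on $x|J_\beta$. Let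
$$C=\{\alpha<\omega_1:J_\beta\subseteq\alpha\text{ for all }\beta<\alpha\}.$$
It is closed: if $\alpha$ is a limit of elements of $C$ and $\beta<\alpha$, there is $\alpha'\in C$ with $\beta<\alpha'<\alpha$, so $J_\beta\subseteq\alpha'\subseteq\alpha$. It is unbounded: given $\alpha_0$, choose countable ordinals $\alpha_{m+1}>\alpha_m$ with $\bigcup_{\beta<\alpha_m}J_\beta\subseteq\alpha_{m+1}$, which is possible because the union is countable. Then $\alpha=\sup_m\alpha_m\in C$, for if $\beta<\alpha$, then $\beta<\alpha_m$ for some $m$, and $J_\beta\subseteq\alpha_{m+1}\subseteq\alpha$. So $C$ is club and $C\in\mathcal U$. Note that $0\in C$, vacuously.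

**Step 3: $T$ acts on initial segments.** Let $\alpha\in C$, and let $\pi_\alpha:Z\to M^\alpha$ be the projection to the coordinates below $\alpha$. Then $\pi_\alpha T(x)$ and $\pi_\alpha T^{-1}(x)$ depend only on $\pi_\alpha(x)$, so there are maps $T_\alpha,T'_\alpha:M^\alpha\to M^\alpha$ with $\pi_\alpha T=T_\alpha\pi_\alpha$ and $\pi_\alpha T^{-1}=T'_\alpha\pi_\alpha$. They are continuous, since $T_\alpha(s)$ is $\pi_\alpha T$ applied to $s$ extended by zeros, and similarly for $T'_\alpha$. They are mutually inverse, because $T_\alpha T'_\alpha\pi_\alpha=\pi_\alpha TT^{-1}=\pi_\alpha$, likewise in the other order, and $\pi_\alpha$ is onto. So $T_\alpha$ is a homeomorphism.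

**Step 4: balance one coordinate per block.** For $\alpha\in C$ let $\alpha^+$ be the next element of $C$. We claim: *for $\alpha\in C$ and $s\in M^\alpha$ there is $b\in M^{[\alpha,\alpha^+)}$ with $|b_\alpha|=|T_{\alpha^+}(s,b)_\alpha|$.* The first $\alpha$ coordinates of $T_{\alpha^+}(s,b)$ are $T_\alpha(s)$, and the same relation holds between $T_{\alpha^+}^{-1}$ and $T_\alpha^{-1}$. So $T_{\alpha^+}$ maps $\{s\}\times M^{[\alpha,\alpha^+)}$ *onto* $\{T_\alpha(s)\}\times M^{[\alpha,\alpha^+)}$. Hence there is $b^1$ with $T_{\alpha^+}(s,b^1)_\alpha=0$. The function $\delta(b)=|b_\alpha|-|T_{\alpha^+}(s,b)_\alpha|$ is continuous, with $\delta(0)\le0$ and $\delta(b^1)\ge0$. So it has a zero on the segment from $0$ to $b^1$.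

**Step 5: assemble the point.** Every $\gamma<\omega_1$ lies in exactly one block $[\alpha,\alpha^+)$ with $\alpha\in C$, namely for $\alpha=\max(C\cap(\gamma+1))$, which exists because $0\in C$ and $C$ is closed. Define $x\in Z$ by recursion along $C$: if $x|\alpha$ is given for $\alpha\in C$, let $x|[\alpha,\alpha^+)=b$ be as in Step 4 with $s=x|\alpha$; at limit points of $C$ take the union of what has been defined. Then for all $\alpha\in C$
$$|T(x)_\alpha|=|T_{\alpha^+}(x|\alpha^+)_\alpha|=|x_\alpha|.$$
So for each $k$ the sets $\{\alpha:|x_\alpha|\le k\}$ and $\{\alpha:|T(x)_\alpha|\le k\}$ have the same intersection with $C\in\mathcal U$, and one is in $\mathcal U$ if and only if the other is. Therefore $x\in X\iff T(x)\in X$, contradicting (7). So $X$ and $Y$ are not homeomorphic, and since $Y\cong F$, the spaces $E$ and $F$ are not homeomorphic although $H(E)\cong H(F)$. $\square$
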